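# Stars and Aronszajn trees of rays in ends of degree $\aleph_1$

## 1. Ends, degrees and dominating vertices

Graphs are simple and may be uncountable. Paths are finite, and a single vertex counts as a path. For sets or subgraphs $A,B$, an *$A$–$B$ path* meets $A$ exactly in its first vertex and $B$ exactly in its last vertex. We write $N(D)$ for the set of vertices outside $D$ that have a neighbor in $D$, and $G[X]$ for the subgraph induced on $X$. We often use the same letter for a subgraph and for its vertex set.

**Definition 1 (ends).** A *ray* of $G$ is a one-way infinite path; its infinite subpaths are its *tails*. Two rays are *equivalent* if $G$ contains infinitely many pairwise disjoint paths between them. The equivalence classes are the *ends* of $G$. The *degree* of an end $\omega$ is the maximum cardinality of a family of pairwise disjoint rays in $\omega$. A ray in $\omega$ is called an *$\omega$-ray*.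

We use the following textbook reformulation. Two rays $R,R'$ are equivalent if and only if for every finite set $S$ of vertices they have tails in the same component of $G-S$. For the forward direction, all but finitely many of infinitely many disjoint $R$–$R'$ paths avoid $S$ and join tails of $R$ and $R'$ that avoid $S$. For the converse, suppose finitely many disjoint $R$–$R'$ paths are already chosen and let $S$ be the set of their vertices. Tails of $R$ and $R'$ lie in one component of $G-S$, so there is a further $R$–$R'$ path avoiding $S$.

So for an end $\omega$ and a finite $S$ there is one component of $G-S$ that contains tails of all $\omega$-rays. We call it $C(S,\omega)$. A ray is in $\omega$ if and only if it has a tail in $C(S,\omega)$ for every finite $S$.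

**Example 1.** The complete bipartite graph $K_{\aleph_0,\aleph_1}$ has one end, since it stays connected after deletion of finitely many vertices. Every ray uses infinitely many vertices of the countable side, so there are at most countably many disjoint rays, and the degree is $\aleph_0$. Thus an uncountable graph need not have an end of uncountable degree. The complete graph $K_{\aleph_1}$ has one end, of degree $\aleph_1$: split the vertex set into $\aleph_1$ countably infinite sets, each of which carries a ray.

**Definition 2 (domination).** $\mathrm{Dom}$ is the set of vertices $v$ such that $v\in C(S,\omega)$ for every finite $S\not\ni v$.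

**Example 2.** If $G$ is a single ray $v_0v_1\dots$, then $\mathrm{Dom}=\emptyset$: the vertex $v_n$ is cut off by $S=\{v_{n+1}\}$. If we add a vertex adjacent to all $v_n$, that vertex is in $\mathrm{Dom}$. In $K_{\aleph_1}$ every vertex is in $\mathrm{Dom}$.

**(0)** *A ray with infinitely many vertices in $\mathrm{Dom}$ is an $\omega$-ray.* Let $S$ be finite. The ray has a tail in some component of $G-S$, and this tail contains a vertex of $\mathrm{Dom}\setminus S$, which lies in $C(S,\omega)$. So the component is $C(S,\omega)$.

## 2. Rays arranged like a graph

**Definition 3 (ray graphs and stars).** Let $H$ be a graph and $\mathcal R=(R_h:h\in V(H))$ a family of pairwise disjoint rays in $\omega$. Then $\mathcal R$ is *arranged like $H$* if for every edge $e=hh'$ of $H$ there is an infinite set $\mathcal P_e$ of pairwise disjoint $R_h$–$R_{h'}$ paths, each meeting $\bigcup_kR_k$ only in its end vertices, and paths from distinct sets $\mathcal P_e\ne\mathcal P_{e'}$ meet only in vertices lying on the rays of $\mathcal R$. The end $\omega$ *contains a connected ray graph of size $\aleph_1$* if it contains a family of $\aleph_1$ disjoint rays arranged like some connected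 graph $H$ with $|V(H)|=\aleph_1$. A *$\kappa$-star of rays* is such a configuration with $H$ a star: a center ray $R$ and leaf rays $(R_i:i<\kappa)$, all pairwise disjoint, where each $R_i$ sends an infinite family of disjoint paths to $R$ and paths from distinct families meet only in $R$.

**Example 3.** Take disjoint rays $R=v_0v_1\dots$ and $R_i=v^i_0v^i_1\dots$ for $i<\omega_1$, and add all edges $v^i_nv_n$. This is an $\aleph_1$-star; the paths are single edges.

**Lemma 1.** *An end contains a connected ray graph of size $\aleph_1$ if and only if it contains an $\aleph_1$-star of rays.*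

*Proof.* A star is a connected graph, which gives one direction. Conversely, let the rays be arranged like a connected $H$ with $|H|=\aleph_1$. If all degrees in $H$ were countable, then the set of vertices at distance at most $n$ from a fixed vertex would be countable for every $n$, and $H$ would be countable. So some $h$ has degree $\aleph_1$. Keep only $R_h$, the rays $R_{h'}$ with $h'$ adjacent to $h$, and the path sets of the edges $hh'$. Two paths from distinct path sets meet only in vertices on rays, hence only in common end vertices. An end vertex of a path of $\mathcal P_{hh'}$ lies on $R_h$ or $R_{h'}$, and one of a path of $\mathcal P_{hh''}$ lies on $R_h$ or $R_{h''}$, so the paths meet only on $R_h$. $\square$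

## 3. Rays arranged like an Aronszajn tree

**Definition 4 (order trees).** An *order tree* is a partial order $(T,\le)$ with a least element, the *root*, in which every $\lceil t\rceil=\{t'\in T:t'\le t\}$ is well-ordered. Put $\lceil t\rceil^\circ=\{s:s<t\}$. The *height* $\mathrm{ht}(t)$ is the order type of $\lceil t\rceil^\circ$, the *level* $T_\alpha$ is the set of nodes of height $\alpha$, and $T_{<\alpha}=\bigcup_{\beta<\alpha}T_\beta$. The height of $T$ is the least $\alpha$ with $T_\alpha=\emptyset$. A node of nonzero limit height is called a limit; a node of successor height has an immediate predecessor. An *Aronszajn tree* is an order tree of height $\omega_1$ all of whose levels are countable and which has no uncountable chain.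

**Example 4.** The ordinal $\omega_1$ is an order tree of height $\omega_1$ with levels of size one, but it is an uncountable chain. The tree of all $0$–$1$ sequences of countable ordinal length has height $\omega_1$, but its level $\omega$ is uncountable. So neither is an Aronszajn tree. Aronszajn's theorem says that Aronszajn trees exist in ZFC.

**Definition 5 (rays arranged like a tree).** Let $T$ be an order tree. A family $(R_t:t\in T)$ of pairwise disjoint rays in $\omega$ is *arranged like $T$* if for every non-root $t\in T$ there is an infinite set $\mathcal P_t$ of pairwise disjoint paths from $R_t$ to $\bigcup_{s<t}R_s$ such that the following hold. Each such path meets $\bigcup_{s\in T}R_s$ only in its end vertices, and paths from distinct sets $\mathcal P_t\ne\mathcal P_{t'}$ meet only in vertices of the rays. If $t$ has an immediate predecessor $p$, all paths in $\mathcal P_t$ end on $R_p$. If $t$ is a limit, then for every $s<t$ only finitely many paths in $\mathcal P_t$ end on $\bigcup_{s'\le s}R_{s'}$.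

**Example 5.** Let $T$ be an Aronszajn tree. Let $G_T$ have vertex set $T\times\omega$, with rays $R_t=(t,0)(t,1)\dots$. If $t$ has an immediate predecessor $p$, add all edges $(t,n)(p,n)$. If $t$ is a limit, its height is a countable limit ordinal, so we can fix $t_0<t_1<\cdots$ cofinal in $\lceil t\rceil^\circ$ and add all edges $(t,n)(t_n,n)$. In each case let $\mathcal P_t$ be the set of added edges. All requirements on paths are clear; for a limit $t$ and $s<t$, only finitely many $t_n$ are $\le s$. We check that all rays $R_t$ are in the end $\omega$ of $R_{\rm root}$, by induction on $\mathrm{ht}(t)$. If $t$ has an immediate predecessor $p$, infinitely many disjoint edges join $R_t$ to $R_p$. If $t$ is a limit and $S$ is finite, pick $n$ so large that $(t,m)\notin S$ for all $m\ge n$ and $R_{t_n}\cap S=\emptyset$. Then the tail of $R_t$ from $(t,n)$ on is joined outside $S$ to $R_{t_n}$, which lies in $C(S,\omega)$ by induction. So $(R_t:t\in T)$ is arranged like $T$.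

## 4. Clubs, elementary submodels and two axioms

The question is posed in the next section; its answer depends on axioms beyond ZFC, so we fix the set theory first.

A *club* is a closed unbounded subset of $\omega_1$, and a set is *stationary* if it meets every club. For example, the limit ordinals form a club, and so do the $\alpha>0$ with $\omega\alpha=\alpha$. Countably many clubs have a club as intersection. *Fodor's lemma*: if $f(\xi)<\xi$ for all $\xi$ in a stationary set, then $f$ is constant on a stationary subset.

For a regular cardinal $\theta$, $H(\theta)$ is the set of sets whose transitive closure has size less than $\theta$. By Löwenheim–Skolem there are countable elementary submodels $M\prec H(\theta)$ containing any given element of $H(\theta)$. We use three facts about such $M$. Whatever is definable in $H(\theta)$ from elements of $M$ is in $M$; and if some object with a property expressible with parameters in $M$ exists in $H(\theta)$, one exists in $M$. Finite subsets of $M$ are elements of $M$. A countable $X\in M$ satisfies $X\subseteq M$: if $X\ne\emptyset$, there is a surjection $f:\omega\to X$ in $M$, and $f(n)\in M$ for all $n$ because $\omega\subseteq M$.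

**Example 6.** Let $G$ be the complete graph on $\omega_1$, and $G\in M$. Then $V(G)\cap M=\omega_1\cap M$ is a countable ordinal, since each countable ordinal in $M$ is a subset of $M$. Deleting it leaves a single component, whose neighborhood is all of $\omega_1\cap M$.

**Definition 6 (diamond).** $\diamondsuit$ says that there are sets $Z_\alpha\subseteq\alpha$ $(\alpha<\omega_1)$ such that for every $Z\subseteq\omega_1$ the set $\{\alpha:Z\cap\alpha=Z_\alpha\}$ is stationary.

**Example 7.** $\diamondsuit$ implies $2^{\aleph_0}=\aleph_1$: if $Z\subseteq\omega$, then $Z=Z\cap\alpha=Z_\alpha$ for some $\alpha\ge\omega$, so every subset of $\omega$ is one of the $\aleph_1$ sets $Z_\alpha$.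

**Definition 7 (Martin's axiom for products of countable posets).** $\mathrm{MA}^{\rm Coh}_{\aleph_1}$ is the statement: for every finite-support product $\mathbb P$ of $\aleph_1$ countable posets with largest elements and every family of $\aleph_1$ dense subsets of $\mathbb P$, some filter meets them all.

Such products are ccc. Among $\aleph_1$ conditions, $\aleph_1$ many have supports forming a $\Delta$-system with a finite root $r$. As $\prod_{i\in r}\mathbb P_i$ is countable, two of these agree on $r$, and they are compatible. Hence $\mathrm{MA}_{\aleph_1}$ implies $\mathrm{MA}^{\rm Coh}_{\aleph_1}$.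

**Example 8.** $\mathrm{MA}^{\rm Coh}_{\aleph_1}$ implies $2^{\aleph_0}>\aleph_1$. Let one factor be the poset of finite partial functions $\omega\to2$ and let the others be trivial. Given $x_i\in2^\omega$ $(i<\omega_1)$, the sets $\{p:n\in\mathrm{dom}\,p\}$ and $\{p:p(n)\ne x_i(n)\text{ for some }n\in\mathrm{dom}\,p\}$ are dense. A filter meeting them all gives a function different from all $x_i$. With Example 7, the two axioms exclude each other.

## 5. Does degree $\aleph_1$ force a star or an Aronszajn tree of rays?

Halin conjectured that every end of degree $\aleph_1$ contains an $\aleph_1$-star of rays. This is known to be false. Since rays can also be arranged like an Aronszajn tree, Problem 3 of the paper "Applications of Order Trees in Infinite Graphs" (doi:10.1007/s11083-022-09601-x) asks whether the following statement is true.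

**(Q)** *Every end of degree $\aleph_1$ contains a connected ray graph of size $\aleph_1$ or a ray family arranged like an Aronszajn tree.*

In plain words: given uncountably many disjoint rays that all go to the same end, can we always exhibit uncountably many of them in an organized way, around one center or along a thin tree? The answer is that ZFC does not decide this.

**Theorem A.** $\mathrm{MA}^{\rm Coh}_{\aleph_1}$ implies (Q), even for all ends of degree $\ge\aleph_1$.

**Theorem B.** $\diamondsuit$ implies that (Q) fails. There is a connected one-ended graph $G$ with $|G|=\aleph_1$ whose end has degree $\aleph_1$, contains no connected ray graph of size $\aleph_1$, and contains no ray family arranged (in the sense of Definition 5) like any uncountable order tree.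

**Theorem C.** If $V\models\diamondsuit$, then (Q) also fails in every extension of $V$ by a measure algebra. Starting from $L$, for every cardinal $\kappa\ge\aleph_2$ with $\kappa^{\aleph_0}=\kappa$ in $L$, both (Q) and $\neg$(Q) are consistent with $2^{\aleph_0}=\kappa$.

Since $\mathrm{MA}_{\aleph_1}$ (Solovay–Tennenbaum) and $\diamondsuit$ (Jensen, in $L$) are each consistent relative to ZFC, Theorems A and B show: if ZFC is consistent, (Q) can be neither proved nor refuted in ZFC.

## 6. Ends with a countable hub

We try small cases. In $K_{\aleph_1}$ split the vertices into $\aleph_1$ countably infinite sets and a ray on each. Choose one ray $R=v_0v_1\dots$ as center, and join the $n$th vertex of every other ray to $v_n$ by an edge; this is an $\aleph_1$-star. The graph $G_T$ of Example 5 satisfies the second alternative of (Q).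

In the next case no center is given in advance. Let $U=\{u_0,u_1,\dots\}$ be an independent set, let $R_i=v^i_0v^i_1\dots$ $(i<\omega_1)$ be disjoint rays avoiding $U$, and add all edges $v^i_nu_n$. The rays are equivalent via the disjoint paths $v^i_nu_nv^j_n$. No two vertices of $U$ are adjacent, but we can sacrifice $R_0,R_1,\dots$ to thread a ray through $U$:
$$C=u_0\,v^0_0\,v^0_1\,u_1\,v^1_1\,v^1_2\,u_2\,v^2_2\,v^2_3\,u_3\dots$$
The rays $R_i$ with $i\ge\omega$ are disjoint from $C$, and the edges $v^i_nu_n$ make them the leaves of a star with center $C$. The next lemma says that this works for every countable hub.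

**Lemma 2.** *Let $U$ be a countable vertex set. For $i<\omega_1$ let $R_i$ be an $\omega$-ray disjoint from $U$, and $\mathcal P_i$ an infinite set of disjoint $R_i$–$U$ paths, such that the graphs $X_i=R_i\cup\bigcup\mathcal P_i$ are pairwise disjoint outside $U$. Then $\omega$ contains an $\aleph_1$-star of rays.*

*Proof.* **Step 1. Keep only hub vertices that are used uncountably often.** Let $N_i=X_i\cap U$, the set of last vertices of the paths in $\mathcal P_i$; it is infinite. Discard every $i$ such that $N_i$ contains some $u$ lying in only countably many $N_j$. As $U$ is countable, we discard countably many $i$. Let $I$ be the uncountable set of remaining indices and $N=\bigcup_{i\in I}N_i$. Every $u\in N$ lies in $N_i$ for uncountably many $i\in I$.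

**Step 2. Thread a ray $C$ through $N$.** We build $C$ as a union of finite paths $Q_0\subseteq Q_1\subseteq\cdots$, each ending in $N$, where $Q_0$ is a single vertex of $N$. Let $u$ be the last vertex of $Q_k$, and let $u'$ be the first vertex of $N\setminus Q_k$ in a fixed enumeration of $N$. Only finitely many of the disjoint sets $X_i\setminus U$ meet $Q_k$. So we can pick $i\ne i'$ in $I$ with $X_i\setminus U$ and $X_{i'}\setminus U$ disjoint from $Q_k$, $u\in N_i$ and $u'\in N_{i'}$. Let $W$ be $R_i$ plus the path of $\mathcal P_i$ ending in $u$, and $W'$ be $R_{i'}$ plus the path of $\mathcal P_{i'}$ ending in $u'$. Then $W\cap Q_k=\{u\}$ and $W'\cap Q_k=\emptyset$. As $R_i$ and $R_{i'}$ are equivalent, some $R_i$–$R_{i'}$ path $A$ avoids the finite set $Q_k$. The connected graph $W\cup A\cup W'$ contains a $u$–$u'$ path, which meets $Q_k$ only in $u$; append it to obtain $Q_{k+1}$. Then $C=\bigcup_kQ_k$ is a ray with $N\subseteq C$.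

**Step 3. Check that most of the $R_i$ are leaves around $C$.** As $C$ is countable, $X_i\setminus U$ misses $C$ for all but countably many $i\in I$, and then $X_i\cap C=N_i$. For these $i$, the ray $R_i$ is disjoint from $C$, and the paths in $\mathcal P_i$ are $R_i$–$C$ paths that avoid the other $R_j$. For distinct such indices, paths meet only in $N\subseteq C$. Since such an $R_i\in\omega$ is joined to $C$ by infinitely many disjoint paths, $C\in\omega$. This is an $\aleph_1$-star. $\square$

## 7. Peeling a star-free end by elementary submodels

Throughout Sections 7, 8 and 10, $\omega$ is an end of $G$ with $\aleph_1$ disjoint rays and with no $\aleph_1$-star. We work in ZFC. Lemma 2 forbids countable hubs, and we turn this into structure: we delete larger and larger countable pieces of $G$ and study the components that remain.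

Fix a large regular $\theta$ and a continuous increasing chain $(M_\alpha)_{\alpha<\omega_1}$ of countable elementary submodels of $(H(\theta),\in)$ with $G,\omega\in M_0$ and $(M_\xi)_{\xi\le\alpha}\in M_{\alpha+1}$. Continuous means $M_\alpha=\bigcup_{\xi<\alpha}M_\xi$ for limit $\alpha$. Let $U_\alpha=V(G)\cap M_\alpha$, and let $\mathcal D_\alpha$ be the set of components of $G-U_\alpha$ that contain an $\omega$-ray. It is nonempty, since among uncountably many disjoint $\omega$-rays some avoid the countable set $U_\alpha$. For $\alpha<\beta$, each $D'\in\mathcal D_\beta$ lies in a unique $D\in\mathcal D_\alpha$. For $D\in\mathcal D_\alpha$ we have $N(D)\subseteq U_\alpha$.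

**(1)** *If $R\subseteq D\in\mathcal D_\alpha$ is an $\omega$-ray, there are infinitely many disjoint $R$–$U_\alpha$ paths in $G[D\cup N(D)]$. In particular $N(D)$ is infinite.*

This says that each component is attached to $U_\alpha$ by infinitely many disjoint paths. By elementarity pick an $\omega$-ray $R_*\in M_0$; it is countable, so $R_*\subseteq U_0\subseteq U_\alpha$. Cut each of infinitely many disjoint $R$–$R_*$ paths at its first vertex in $U_\alpha$. Before that vertex the path stays in $D$, so the vertex is in $N(D)$.

**(2)** *$\mathcal D_\alpha$ is countable, hence $\mathcal D_\alpha\subseteq M_{\alpha+1}$.*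

This will make levels countable. If $\mathcal D_\alpha$ were uncountable, choose $\aleph_1$ components in it, an $\omega$-ray in each, and paths as in (1). The resulting graphs are disjoint outside $U_\alpha$, and Lemma 2 gives a star. Since $\mathcal D_\alpha$ is definable from $G,\omega,M_\alpha$, we have $\mathcal D_\alpha\in M_{\alpha+1}$, and countable elements are subsets.

**(3)** *If $\alpha<\beta$ and $R$ is an $\omega$-ray in $G-U_\beta$, then $G-(U_\beta\setminus U_\alpha)$ has no infinite set of disjoint $R$–$U_\alpha$ paths.*

This says that a far-out ray can reach $U_\alpha$ robustly only by passing through $U_\beta\setminus U_\alpha$. Consider pairs $(R',\mathcal P')$ with $R'$ an $\omega$-ray disjoint from $U_\alpha$ and $\mathcal P'$ a countably infinite set of disjoint $R'$–$U_\alpha$ paths. By Zorn's lemma and elementarity there is in $M_{\alpha+1}$ a maximal family $\mathfrak F$ of such pairs whose graphs $R'\cup\bigcup\mathcal P'$ are pairwise disjoint outside $U_\alpha$. By Lemma 2 it is countable. So $\mathfrak F\subseteq M_{\alpha+1}$, and since each pair is a countable object, all its graphs are contained in $U_{\alpha+1}\subseteq U_\beta$. A counterexample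 to (3) would be a pair whose graph avoids $U_\beta\setminus U_\alpha$. It would be disjoint outside $U_\alpha$ from all graphs of $\mathfrak F$, and it is not in $\mathfrak F$ because its ray avoids $U_\beta$. So it could be added to $\mathfrak F$, a contradiction.

**(4)** *If $D\in\mathcal D_\alpha$, then $N(D)\subseteq\mathrm{Dom}$.*

This will let us recognize $\omega$-rays through (0). Let $x\in N(D)$, so $x\in M_\alpha$. If some finite $S\not\ni x$ has $x\notin C(S,\omega)$, there is such an $S$ in $M_\alpha$, so $S\subseteq U_\alpha$. But $D\cup\{x\}$ is connected, avoids $S$ and contains an $\omega$-ray, so $x\in C(S,\omega)$, a contradiction.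

**(5)** *If $\alpha<\beta<\gamma$ and $D\in\mathcal D_\gamma$, then $N(D)\cap U_\alpha$ is finite and $N(D)\setminus U_\beta$ is infinite.*

This is the thinness of attachment sets.

**Step 1. The second assertion.** By (1), an $\omega$-ray $R$ in $D$ has infinitely many disjoint paths to $U_\gamma$ in $G[D\cup N(D)]$. Those ending in $U_\beta$ are $R$–$U_\beta$ paths in $G-(U_\gamma\setminus U_\beta)$, so by (3) for $(\beta,\gamma)$ there are only finitely many of them. So $Y:=N(D)\setminus U_\beta$ is infinite. Let $B\in\mathcal D_\beta$ with $D\subseteq B$. Each $y\in Y$ has a neighbor in $D\subseteq B$ and is not in $U_\beta$, so $Y\subseteq B$.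

**Step 2. Robust connections inside $B$.** We show: for $y\in Y$, $w\in N(D)\setminus\{y\}$ and finite $S\subseteq B\setminus\{y,w\}$ there is a $y$–$w$ path with all inner vertices in $B\setminus S$. We have $y,w\in U_\gamma$, and $B\in M_{\beta+1}\subseteq M_\gamma$ by (2). If the assertion fails for some $S$, then by elementarity it fails for some $S\in M_\gamma$, and then $S\subseteq U_\gamma$. But $y$ and $w$ are joined by a path with inner vertices in $D\subseteq B\setminus U_\gamma$, a contradiction.

**Step 3. The first assertion.** Suppose $Z:=N(D)\cap U_\alpha$ is infinite. We recursively build a ray $Q\subseteq B$ through $y_0,y_1,\dots\in Y$ and disjoint paths $A_k$ from $y_k$ to $z_k\in Z$. Given the part of $Q$ ending at $y_k$, choose an unused $z_k\in Z$ and, by Step 2, a $y_k$–$z_k$ path $A_k$ with inner vertices in $B$, avoiding all other vertices used so far. Then choose an unused $y_{k+1}\in Y$ and a $y_k$–$y_{k+1}$ path in $B$ avoiding all other used vertices, and append it to $Q$. By (4) and (0), $Q$ is an $\omega$-ray, and it lies in $B\subseteq G-U_\beta$. The $A_k$ are disjoint; each has its inner vertices in $B$, meets $Q$ only in $y_k$, and has its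 last vertex in $U_\alpha$. So they are infinitely many disjoint $Q$–$U_\alpha$ paths in $G-(U_\beta\setminus U_\alpha)$, contradicting (3). $\square$

Let $\lambda_\xi=\omega(1+\xi)$ for $\xi<\omega_1$. This is a continuous sequence of limit ordinals with $\lambda_{\xi+1}=\lambda_\xi+\omega$. For $\alpha<\lambda_\xi$ we have $\alpha<\alpha+1<\lambda_\xi$, so (1) and (5) give for $D\in\mathcal D_{\lambda_\xi}$:

**(6)** *$N(D)$ is infinite, and $N(D)\cap U_\alpha$ is finite for every $\alpha<\lambda_\xi$.*

In Example 6 the corresponding neighborhood contains all of every earlier $U_\alpha$. This is consistent with (6) only because $K_{\aleph_1}$ does have a star.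

**(7)** *There is no sequence $(D_\xi)_{\xi<\omega_1}$ with $D_\xi\in\mathcal D_{\lambda_\xi}$ and $D_\zeta\subseteq D_\xi$ for $\xi<\zeta$.*

This will exclude uncountable chains. Suppose there is such a sequence, and let $\gamma<\omega_1$. For limit $\xi$ with $\lambda_\xi>\gamma$ pick $x_\xi\in N(D_\xi)\setminus U_\gamma$, by (6). As $x_\xi\in U_{\lambda_\xi}=\bigcup_{\eta<\xi}U_{\lambda_\eta}$, there is $\eta(\xi)<\xi$ with $x_\xi\in U_{\lambda_{\eta(\xi)}}$. By Fodor's lemma $\eta(\xi)$ is constant on a stationary set, and as the sets $U_{\lambda_\eta}$ are countable, there is one $x\notin U_\gamma$ with $x\in N(D_\xi)$ for stationarily many $\xi$. Repeating this with larger and larger $\gamma$, so that $U_\gamma$ contains the vertices already found, we get distinct $x^{(0)},x^{(1)},\dots$, each in $N(D_\zeta)$ for unboundedly many $\zeta$. Now let $\gamma$ be such that all $x^{(i)}\in U_\gamma$, and let $\lambda_\xi>\gamma$. Each $x^{(i)}$ has a neighbor in some $D_\zeta\subseteq D_\xi$ with $\zeta>\xi$, and it lies in $U_{\lambda_\xi}$, so $x^{(i)}\in N(D_\xi)$. Thus $N(D_\xi)\cap U_\gamma$ is infinite, contradicting (6). $\square$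

## 8. The Aronszajn tree of components

From now on "level $\xi$" refers to $\mathcal D_{\lambda_\xi}$. We organize the components into an Aronszajn tree and mark the place where the ray for each node will live.

**Step 1. Disjoint territories $A_D$.** For $D$ of level $\xi$ we have $D\in M_{\lambda_\xi+1}$ by (2), so by elementarity $D$ has a vertex in $U_{\lambda_\xi+1}\subseteq U_{\lambda_{\xi+1}}$. A component of a level $\zeta>\xi$ avoids $U_{\lambda_{\xi+1}}$. Hence no set $D$ occurs at two levels, and: if $D^*$ of level $\xi$ is contained in $D'$ of level $\zeta$, then $\zeta\le\xi$. Let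
$$A_D=D\cap U_{\lambda_{\xi+1}}.$$
The sets $A_D$ (all $D$, all levels) are pairwise disjoint. Components of the same level are disjoint; and if $D'$ has level $\zeta>\xi$, then $A_D\subseteq U_{\lambda_\zeta}$ while $D'$ avoids $U_{\lambda_\zeta}$.

**Step 2. Children, classes, and targets $X_q$.** A *child* of $D$ is a $D'\in\mathcal D_{\lambda_{\xi+1}}$ with $D'\subseteq D$. Put
$$X_{D'}=N(D')\cap D=N(D')\setminus U_{\lambda_\xi}\subseteq A_D .$$
The middle equality holds since a vertex of $N(D')$ outside $U_{\lambda_\xi}$ has a neighbor in $D'\subseteq D$ and so lies in $D$. The set $X_{D'}$ is infinite by (6). Call children $D',D''$ of $D$ *equivalent* if for every finite $S\subseteq A_D$ they lie in the same component of $G[D]-S$; this makes sense because $D'\cap A_D=\emptyset$. Let $Q_D$ be the countable (possibly empty) set of equivalence classes, and for $q\in Q_D$ put $X_q=\bigcup_{D'\in q}X_{D'}$, an infinite subset of $A_D$. By (4), $X_q\subseteq\mathrm{Dom}$.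

**(8)** *For distinct $x,y\in X_q$ and finite $S\subseteq A_D\setminus\{x,y\}$ there is an $x$–$y$ path in $G[A_D]-S$.*

This will let us route rays inside $A_D$. There is such a path in $G[D]-S$, through the children in $q$ adjacent to $x$ and to $y$, since these lie in one component of $G[D]-S$. As $x,y,S,D\in M_{\lambda_{\xi+1}}$, by elementarity there is one that is an element of $M_{\lambda_{\xi+1}}$, and its vertices are in $D\cap U_{\lambda_{\xi+1}}=A_D$.

**Step 3. The tree.** Let $\mathcal S$ be the set of all $t=(D,q)$ with $q\in Q_D$; the level of $t$ is that of $D$. Let $(D,q)<(D^*,q^*)$ if and only if $D^*\subseteq D'$ for some $D'\in q$. If $D^*$ has level $\xi$, let $D_\eta\supseteq D^*$ be its ancestor of level $\eta\le\xi$, so $D_\xi=D^*$. If $(D,q)<(D^*,q^*)$ with $D$ of level $\eta$, then $D^*$ is contained in a child $D'\in q$ of level $\eta+1$, so $\eta+1\le\xi$ by Step 1, and $D'=D_{\eta+1}$, $D=D_\eta$. Hence the predecessors of $(D^*,q^*)$ are exactly the nodes $(D_\eta,q_\eta)$ with $\eta<\xi$, where $q_\eta$ is the class containing $D_{\eta+1}$. For $\eta<\zeta<\xi$ we have $D_\zeta\subseteq D_{\eta+1}$, so these are ordered in type $\xi$. The relation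 is transitive, because $(D,q)<(D^*,q^*)<(D^{**},q^{**})$ implies that $D^{**}\subseteq D^*$ lies in a member of $q$; it is irreflexive by Step 1.

Levels of $\mathcal S$ are countable by (2), and nonempty because $\mathcal D_{\lambda_{\xi+1}}\neq\emptyset$: the parent $D$ of a member $D'$ of this set gives the node of $\mathcal S$ formed by $D$ and the class of $D'$. An uncountable chain would meet unboundedly many levels, and the ancestors of its members would give a sequence as in (7); so there is none. As $\mathcal S$ is uncountable and level $0$ is countable, there is $t_0$ of level $0$ with uncountably many nodes above it. Let $T=\{t\in\mathcal S:t\ge t_0\}$. For $t\in T$ all $\mathcal S$-predecessors of $t$ are in $T$, since $t_0$ is the one of level $0$. So heights in $T$ are the levels, and $T$ is uncountable with countable levels and no uncountable chain. Thus $T$ is an Aronszajn tree.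

## 9. Choosing the rays level by level, and the selection problem at limits

It remains to choose a ray $R_t\subseteq A_D$ for each $t=(D,q)$, with connecting paths downward. The natural attempt is a recursion on levels. Write $X_t=X_q$. Inside one $A_D$ this goes well. By (8) we can extend finitely many finite paths, each ending in its own $X_q$, to any unused vertex of $X_q$ while avoiding all other used vertices. Dovetailing, we get disjoint rays $R_{(D,q)}$ for all $q\in Q_D$ such that $R_{(D,q)}$ meets $X_{D'}$ infinitely often for each of the countably many $D'\in q$. So the countably many demands from the next level can be met.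

The recursion stops at limits. Let $t=(D^*,q^*)$ have limit level $\xi$. Paths from $R_t$ down to earlier rays, with inner vertices in $A_{D^*}$, end in $N(D^*)$, so $N(D^*)$ must contain vertices of infinitely many $R_s$, $s<t$. By (6), only finitely many vertices of $A_{D_\eta}$ are in $N(D^*)$, for each $\eta<\xi$. The rays $R_s$ were fixed before $t$ was considered, and nothing puts one of these finitely many vertices on $R_s$. Nor can $R_s$ simply collect all of $X_s$, since the sets $X_q$ and $X_{q'}$ of different classes at $D_\eta$ may overlap and a vertex lies on only one ray.

The following model isolates the difficulty. Let $T$ be an order tree of height $\omega_1$ with countable levels, in which the children of each $x$ are enumerated without repetition as $x^\frown k$ $(k<\omega)$. For $x<t$ let $\mathrm{ch}(x,t)$ be the $k$ with $x^\frown k\le t$. For each $t$ of limit height let $c_t=(c_t(n))_{n<\omega}$ be a strictly increasing sequence cofinal in $\lceil t\rceil^\circ$. Think of a vertex $x$ that can serve only one of its directions $x^\frown k$. Say that $g:T\to\omega$ *follows* $t$ if $g(c_t(n))=\mathrm{ch}(c_t(n),t)$ for infinitely many $n$. Is there a $g$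 that follows all $t$ of limit height?

For countably many $t$ the answer is yes. List them so that each occurs infinitely often, and at each step take the current $t$ and an $n$ for which $c_t(n)$ has no value yet, and set $g(c_t(n))=\mathrm{ch}(c_t(n),t)$. Since only finitely many values are committed at any time and $c_t$ is injective, this is possible. Under $\mathrm{MA}^{\rm Coh}_{\aleph_1}$ it is yes for all $t$ at once. Finite partial functions from $T$ to $\omega$ form a finite-support product of $\aleph_1$ countable posets, one for each $x\in T$. For each $t$ and $m$ the set of $p$ with $p(c_t(n))=\mathrm{ch}(c_t(n),t)$ for some $n\ge m$ with $c_t(n)\in\mathrm{dom}\,p$ is dense, again because $\mathrm{dom}\,p$ is finite. There are $\aleph_1$ such sets.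

A recursion on levels, on the other hand, decides $g$ on $T_{<\alpha}$ before it meets the nodes of $T_\alpha$, and then it is already settled which $t\in T_\alpha$ are followed. Someone who builds $T$ and knows $g$ on $T_{<\alpha}$ can defeat it: choose $x_0<x_1<\cdots$ with heights cofinal in $\alpha$ and $x_{n+1}\ge x_n{}^\frown k$ for some $k\ne g(x_n)$ (if every node has extensions at all later levels below $\alpha$), put $t$ above all $x_n$, and let $c_t(n)=x_n$. With $\diamondsuit$, all $g$ can be defeated in advance. So the proof of Theorem A decides the rays by finite approximations at all nodes simultaneously, and the proof of Theorem B turns the defeating tree into a graph.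

## 10. Generic rays: proof of Theorem A

Assume $\mathrm{MA}^{\rm Coh}_{\aleph_1}$. If the end has an $\aleph_1$-star we are done by Lemma 1, so we are in the setting of Sections 7 and 8.

**Step 1. The poset.** We approximate all rays and connecting paths by finite pieces. A condition $p$ consists of a finite $\mathrm{supp}(p)\subseteq\mathcal S$ and, for each $t=(D,q)\in\mathrm{supp}(p)$, a nonempty finite path $r_t$ in $G[A_D]$ with a designated last vertex in $X_t$, and a finite set $\mathcal W_t$ of pairwise disjoint paths, each with first vertex on $r_t$, last vertex in $N(D)$ and inner vertices in $A_D$. Write $W^\circ$ for $W$ minus its last vertex, so $W^\circ\subseteq A_D$. We require: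

* (c1) the $r_t$ are pairwise disjoint;
* (c2) for $W\in\mathcal W_t$, $W^\circ$ meets $\bigcup_{t'}r_{t'}$ only in the first vertex of $W$;
* (c3) $W^\circ\cap W'^\circ=\emptyset$ for $W\in\mathcal W_t$, $W'\in\mathcal W_{t'}$, $t\ne t'$.

Put $p'\le p$ if $\mathrm{supp}(p)\subseteq\mathrm{supp}(p')$ and for $t\in\mathrm{supp}(p)$ the path $r^p_t$ is an initial segment of $r^{p'}_t$ and $\mathcal W^p_t\subseteq\mathcal W^{p'}_t$. As the sets $A_D$ are disjoint, (c1)–(c3) only relate nodes with the same $D$. For a single $D$, the conditions with support in $\{D\}\times Q_D$ form a countable poset whose largest element is the empty condition, because $A_D$, $N(D)$ and $Q_D$ are countable. So the whole poset is a finite-support product of countable posets over the $\aleph_1$ many $D$. Let $\mathrm{used}(p)$ be the finite set of all vertices occurring in $p$.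

**Step 2. The rays grow.** The first density statement makes each $r_t$ an infinite path through $X_t$.

**(9)** *For $t\in\mathcal S$ and $n<\omega$, the set of $p$ with $t\in\mathrm{supp}(p)$ and $r^p_t$ containing at least $n$ vertices of $X_t$ is dense.*

If $t\notin\mathrm{supp}(p)$, let $r_t$ be a single vertex of $X_t\setminus\mathrm{used}(p)$ and $\mathcal W_t=\emptyset$. If $r_t$ ends in $y\in X_t$, pick $x\in X_t\setminus\mathrm{used}(p)$ and, by (8), append a $y$–$x$ path in $G[A_D]$ avoiding $\mathrm{used}(p)\setminus\{y\}$. Only unused vertices are added to the $r$-paths, so (c1)–(c3) persist. Repeat.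

**Step 3. The connecting paths grow.** The second density statement gives each node infinitely many paths down to earlier rays. It is here that earlier rays are extended to meet later demands.

**(10)** *For $t=(D,q)\in\mathcal S$ of level $\xi>0$ and $n<\omega$, the set of $p$ such that at least $n$ paths of $\mathcal W^p_t$ have their last vertex on some $r^p_s$ with $s<t$, with $s$ the immediate predecessor of $t$ if $\xi$ is a successor, is dense.*

Such paths keep this property in extensions, so it suffices to extend a given $p$ to get one further such path. By (9) we may assume $t\in\mathrm{supp}(p)$ and, extending once more, that the last vertex $y\in X_t$ of $r_t$ lies on no path in any $\mathcal W_{t'}$: take the new end outside the old used set.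

*A path in $D$.* Let $D'\in q$ with $y\in X_{D'}$, and let $R\subseteq D'$ be an $\omega$-ray. Since $R\subseteq D$, (1) gives infinitely many disjoint $R$–$U_{\lambda_\xi}$ paths in $G[D\cup N(D)]$. Let $\eta$ be given by $\xi=\eta+1$ if $\xi$ is a successor, and $\eta=0$ if $\xi$ is a limit. Choose one of the paths, $A$, avoiding $\mathrm{used}(p)$ and with last vertex $x$ outside $U_{\lambda_\eta}$. This is possible because $N(D)\cap U_{\lambda_\eta}$ is finite by (6). Put $S=(\mathrm{used}(p)\cap A_D)\setminus\{y\}$. Since $D'\cap U_{\lambda_{\xi+1}}=\emptyset$, $D'$ avoids $S$; and $y\in N(D')$. So the connected graph consisting of $G[D']\cup A$ and $y$ with its edges to $D'$ contains a $y$–$x$ path with inner vertices in $D\setminus S$. As $x,y,S,D\in M_{\lambda_{\xi+1}}$, by elementarity there is such a path $W$ with inner vertices in $A_D\setminus S$.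

*The node $s$ whose ray should contain $x$.* There is $\eta'<\xi$ with $x\in U_{\lambda_{\eta'+1}}\setminus U_{\lambda_{\eta'}}$. If $\xi=\eta+1$, this is $\eta'=\eta$. If $\xi$ is a limit, then $x\in U_{\lambda_\xi}\setminus U_{\lambda_0}$, and by continuity the least $\zeta$ with $x\in U_{\lambda_\zeta}$ is a successor $\eta'+1<\xi$. As $x$ has a neighbor in $D\subseteq D_{\eta'+1}$, we get
$$x\in N(D_{\eta'+1})\setminus U_{\lambda_{\eta'}}=X_{D_{\eta'+1}}\subseteq X_s\quad\text{for } s=(D_{\eta'},q_{\eta'})<t,$$
and $s$ is the immediate predecessor of $t$ if $\xi$ is a successor.

*The extension.* Since $x\notin\mathrm{used}(p)$, we can let $r_s$ be $\{x\}$ if $s\notin\mathrm{supp}(p)$ (with $\mathcal W_s=\emptyset$), and otherwise, by (8) as in (9), extend $r_s$ inside $A_{D_{\eta'}}$ to end in $x$, adding only unused vertices. Add $W$ to $\mathcal W_t$. The new part of $r_s$ lies in $A_{D_{\eta'}}$, which is disjoint from $A_D\supseteq W^\circ$. Also $W^\circ\cap\mathrm{used}(p)=\{y\}$, $x$ was unused, and $y$ was on no path of any $\mathcal W_{t'}$. So $W$ is disjoint from the other members of $\mathcal W_t$. Further, (c1) holds as in (9). For (c2), $W^\circ$ meets the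 old $r$-paths only in $y$ and the new part of $r_s$ not at all, while the old paths avoid the new part of $r_s$ because it was unused. Finally (c3) holds, since $W^\circ$ meets no old path. We obtain a condition as desired.

**Step 4. Reading off the arrangement.** Take a filter meeting the $\aleph_1$ dense sets of (9) and (10). Any two conditions in it have a common extension in it. Let $R_t=\bigcup_pr^p_t$. For $t=(D,q)$ this is a ray in $A_D$ with infinitely many vertices in $X_t\subseteq\mathrm{Dom}$, so $R_t\in\omega$ by (0). By (c1) the $R_t$ are disjoint. For $t\in T$, $t\ne t_0$, let $\mathcal P_t$ be the set of all $W\in\bigcup_p\mathcal W^p_t$ whose last vertex lies on $\bigcup_{s<t}R_s$ (on $R_s$ for the immediate predecessor $s$, if there is one). We check Definition 5.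

* $\mathcal P_t$ is infinite by (10), and its members are disjoint.
* By (c2), each $W\in\mathcal P_t$ meets $\bigcup_{t'\in T}R_{t'}$ only in its end vertices.
* If $t\ne t'$, $W\in\mathcal P_t$, $W'\in\mathcal P_{t'}$ and $v\in W\cap W'$, then by (c3) $v$ is the last vertex of $W$ or of $W'$, so $v$ lies on a ray of the family.
* If $t$ has an immediate predecessor, all paths of $\mathcal P_t$ end on its ray by definition.
* If $t=(D,q)$ has limit level $\xi$ and $s<t$ has level $\eta$, then $\bigcup_{s'\le s}R_{s'}\subseteq U_{\lambda_{\eta+1}}$ and $\lambda_{\eta+1}<\lambda_\xi$. The last vertices of the paths in $\mathcal P_t$ are distinct elements of $N(D)$, so by (6) only finitely many lie in $U_{\lambda_{\eta+1}}$.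

So $(R_t:t\in T)$ is arranged like the Aronszajn tree $T$, and Theorem A is proved. $\blacksquare$

## 11. Under $\diamondsuit$: a tree that outguesses every selection

For Theorem B we build a tree as in the model of Section 9, with the notation $x^\frown k$, $\mathrm{ch}(x,t)$, $c_t$ introduced there. Let $t|\beta$ be the predecessor-or-equal of $t$ of height $\beta$, and $\mathrm{cone}(t)=\{s:s\ge t\}$. For $t$ of limit height let $K(t)=\{c_t(n):n<\omega\}$. If $\mathrm{ht}(s)=\lambda+n$ with $\lambda$ a limit or $0$ and $n<\omega$, let
$$K(s)=K(s|\lambda)\cup\{s':s|\lambda\le s'<s\},\qquad K(\mathrm{root})=\emptyset .$$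
For example, a node of height $2$ has $K(s)$ equal to the root and its parent. The sets $K(s)$ will contain the attachment sets of the cones in our graph, in the role of $N(D)$ in (6). We want $T$ of height $\omega_1$ with countable levels such that the following hold.

**(11)** *(coherence) $K(t')\cap\lceil t\rceil^\circ\subseteq K(t)$ for $t<t'$ of limit heights.*

**(12)** *(guessing) For every $h:T\times\omega\to[\omega]^{<\omega}$ and every club $E\subseteq\omega_1$ there is a limit $\alpha\in E$ such that for every $t\in T_\alpha$ and all but finitely many $n$: $\mathrm{ht}(c_t(n))\in E$ and $\mathrm{ch}(c_t(n),t)\notin h(c_t(n),n)$.*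

With $h(x,n)=\{g(x)\}$, (12) says in particular that no $g$ follows all $t$. The finite sets that depend on $n$ are needed only for Theorem C.

**Step 1. Coherence for all heights.** We show that (11) implies

**(13)** *$K(s')\cap\lceil s\rceil^\circ\subseteq K(s)$ for all $s<s'$.*

Let $\mathrm{ht}(s)=\lambda+n$ and $\mathrm{ht}(s')=\lambda'+n'$. If $\lambda=\lambda'$, then $s|\lambda=s'|\lambda$ and the inclusion is clear from the definition. If $\lambda<\lambda'$, then $s<s'|\lambda'$ and $K(s')\cap\lceil s\rceil^\circ=K(s'|\lambda')\cap\lceil s\rceil^\circ$. Its elements that are $\ge s|\lambda$ are in $K(s)$ by definition, and those $<s|\lambda$ (none if $\lambda=0$) are in $K(s|\lambda)\subseteq K(s)$ by (11). The same argument shows that (11) below a level $\alpha$ gives (13) below $\alpha$.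

**Step 2. Guessing pairs $(E,h)$.** We need $\diamondsuit$ in the form: there are $E_\alpha\subseteq\alpha$ and $h_\alpha:\alpha\times\omega\to[\omega]^{<\omega}$ for $\alpha<\omega_1$ such that for all $E\subseteq\omega_1$ and $h:\omega_1\times\omega\to[\omega]^{<\omega}$ the set of $\alpha$ with $E\cap\alpha=E_\alpha$ and $h\restriction(\alpha\times\omega)=h_\alpha$ is stationary. Fix a bijection $\pi$ from $\omega_1$ onto the disjoint union $\omega_1\sqcup(\omega_1\times\omega\times[\omega]^{<\omega})$. The set $B$ of all $\alpha$ with $\pi[\alpha]=\alpha\sqcup(\alpha\times\omega\times[\omega]^{<\omega})$ is club, by closing off. Let $(Z_\alpha)$ be a $\diamondsuit$-sequence. If $\alpha\in B$ and $\pi[Z_\alpha]=E'\sqcup h'$ with $h'$ (the graph of) a function $\alpha\times\omega\to[\omega]^{<\omega}$, put $(E_\alpha,h_\alpha)=(E',h')$; otherwise put $E_\alpha=\emptyset$ and let $h_\alpha$ be constantly $\emptyset$. Given $E,h$, let $Z=\pi^{-1}[E\sqcup h]$. For stationarily many $\alpha\in B$ we have $Z_\alpha=Z\cap\alpha$, and then $\pi[Z_\alpha]=(E\sqcup h)\cap\pi[\alpha]=(E\cap\alpha)\sqcup(h\restriction(\alpha\times\omega))$, as required.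

**Step 3. The recursion and its successor stages.** The nodes are ordinals: $T_0=\{0\}$ and $T_\alpha=[\omega\alpha,\omega\alpha+\omega)$ for $\alpha\ge1$. Inductively we maintain (11) and the following statement, which allows us to continue branches to limit levels without losing coherence.

**(14)** *For $\gamma<\delta$, $s\in T_\gamma$ and finite $F\subseteq K(s)\cup\{s\}$ there is $t\in T_\delta$ with $t>s$ and $F\subseteq K(t)$.*

At successor levels, each node of $T_\alpha$ gets infinitely many children in $T_{\alpha+1}$. If $t$ is a child of $s^*$, then $K(t)=K(s^*)\cup\{s^*\}$. So (14) persists for $\delta=\alpha+1$: for $\gamma=\alpha$ take any child of $s$; for $\gamma<\alpha$ take a child of a node of $T_\alpha$ given by (14).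

**Step 4. Limit levels.** Let $\alpha$ be a limit. Index $T_\alpha$ by the countably many pairs $(s,F)$ with $s\in T_{<\alpha}$ and $F\subseteq K(s)\cup\{s\}$ finite. For each pair proceed as follows. Put $\alpha_0=\mathrm{ht}(s)$ and choose $\alpha_0<\alpha_1<\alpha_2<\cdots$ cofinal in $\alpha$, with $\alpha_n\in E_\alpha$ for all $n\ge1$ if $E_\alpha$ is unbounded in $\alpha$. Put $s_0=s$ and $F_0=F$. Given $s_n\in T_{\alpha_n}$ and a finite $F_n\subseteq K(s_n)\cup\{s_n\}$, choose $k$; for $n\ge1$ we take
$$k\notin h_\alpha(s_n,|F|+n-1)\quad\text{whenever } s_n<\alpha\text{ as an ordinal},$$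
which is possible since the set to be avoided is finite. Then $F_n\subseteq K(s_n)\cup\{s_n\}=K(s_n{}^\frown k)$. Choose $s_{n+1}\in T_{\alpha_{n+1}}$ with $s_{n+1}\ge s_n{}^\frown k$ and $F_n\subseteq K(s_{n+1})$: if $\alpha_{n+1}=\alpha_n+1$ let $s_{n+1}=s_n{}^\frown k$, and otherwise apply (14) to $s_n{}^\frown k$ and $F_n$. Put $F_{n+1}=F_n\cup\{s_{n+1}\}$. The node $t=t_{(s,F)}$ is placed above the branch generated by $s_0<s_1<\cdots$, and $c_t$ enumerates $F\cup\{s_1,s_2,\dots\}$ increasingly. All elements of $F$ are $\le s<s_1$, so $c_t(|F|+n-1)=s_n$ for $n\ge1$. Different pairs get different nodes, even if their branches coincide. (14) for $\delta=\alpha$ is clear: given $s$ and $F$, take $t_{(s,F)}$.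

*(11) for $t$ and $t|\lambda$, where $\lambda<\alpha$ is a limit.* If $\lambda\in(\alpha_n,\alpha_{n+1}]$, then $K(t)\cap\lceil t|\lambda\rceil^\circ=F\cup\{s_1,\dots,s_n\}=F_n\subseteq K(s_{n+1})$ and $t|\lambda\le s_{n+1}$. So $F_n\subseteq K(t|\lambda)$ by (13) below level $\alpha$, or because $t|\lambda=s_{n+1}$. If $\lambda\le\alpha_0$, then
$$K(t)\cap\lceil t|\lambda\rceil^\circ=F\cap\lceil s|\lambda\rceil^\circ\subseteq K(s)\cap\lceil s|\lambda\rceil^\circ\subseteq K(s|\lambda),$$
again by (13), or because $s|\lambda=s$.

**Step 5. Verification of (12).** Given $h$ and $E$, extend $h$ to $\omega_1\times\omega$ by $\emptyset$. By stationarity there is a limit point $\alpha$ of $E$ with $\omega\alpha=\alpha$ (so $T_{<\alpha}\subseteq\alpha$), $E_\alpha=E\cap\alpha$ and $h_\alpha=h\restriction(\alpha\times\omega)$. Then $\alpha\in E$, and $E_\alpha$ is unbounded in $\alpha$. Let $t=t_{(s,F)}\in T_\alpha$ and $n\ge|F|$. With $m=n-|F|+1\ge1$ we have $c_t(n)=s_m$, so $\mathrm{ht}(c_t(n))=\alpha_m\in E$, and $\mathrm{ch}(c_t(n),t)$ is the $k$ chosen at $s_m$, which is not in $h(s_m,|F|+m-1)=h(c_t(n),n)$. This proves (12).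

## 12. A one-ended graph on the tree

Let $V(G)=T\cup\{r_n:n<\omega\}$, $R^*=r_0r_1r_2\dots$, and write $c_{\rm root}(n)=r_n$. The edges are the edges of $R^*$; every node of successor height is joined to its parent; and each $s$ with $\mathrm{ht}(s)=\lambda+n$ ($\lambda$ a limit or $0$, $n<\omega$) is joined to $c_{s|\lambda}(n)$. So the $n$th node above $t=s|\lambda$ on any branch is tied to the $n$th element of $c_t$. Let $U_\alpha=R^*\cup T_{<\alpha}$, a countable set.

**(15)** *All edges inside $T$ join comparable nodes. Hence every nonempty connected subgraph of $G-U_\alpha$ lies in $\mathrm{cone}(t)$ for a unique $t\in T_\alpha$, and there are no edges between $\mathrm{cone}(x^\frown k)$ and $\mathrm{cone}(x^\frown k')$ for $k\ne k'$.*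

The first assertion holds since $c_{s|\lambda}(n)<s|\lambda\le s$ when $\lambda>0$, and for $\lambda=0$ the edge leads to $R^*$. Comparable nodes of height at least $\alpha$ have the same predecessor-or-equal of height $\alpha$, which gives the rest.

**(16)** *If $\mathrm{ht}(s)\ge\omega$, then $N(\mathrm{cone}(s))\subseteq K(s)$.*

This is the analogue of (6): cones are attached along thin sets. Let $s'\ge s$ have a neighbor $y\notin\mathrm{cone}(s)$. Nodes of infinite height have no neighbors in $R^*$, so $y\in T$. Neighbors of $s'$ above $s'$ are in the cone, so $y<s'$, and hence $y<s$. If $y$ is the parent of $s'$, then $s'=s$ and $y\in K(s)$. Otherwise, with $\lambda'$ the limit part of $\mathrm{ht}(s')$, $y$ is in the range of $c_{s'|\lambda'}$, so $y\in K(s'|\lambda')\subseteq K(s')$, and $y\in K(s)$ by (13) (or because $s'=s$).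

**(17)** *If $S\subseteq V(G)$ is finite and $s\in T\setminus S$, then $s$ lies in the component of $G-S$ containing a tail of $R^*$.*

We need this to see that there is only one end. Induct on $\mathrm{ht}(s)=\lambda+n$. Let $t=s|\lambda$. Choose $k$ with $\mathrm{cone}(s^\frown k)\cap S=\emptyset$, and let $s^0=s^\frown k$, $s^{i+1}=s^i{}^\frown0$. The node $s^i$ has height $\lambda+n+1+i$ and is adjacent to $c_t(n+1+i)$. So in $G-S$, $s$ is connected to $c_t(m)$ for every $m>n$ with $c_t(m)\notin S$. If $\lambda=0$, these are all but finitely many $r_m$. If $\lambda>0$, apply the induction hypothesis to such a $c_t(m)$.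

By (17) with $S=\emptyset$, $G$ is connected. By (17), every ray with infinitely many vertices in $T$ is equivalent to $R^*$; any other ray has a tail in $R^*$. So $G$ has exactly one end $\omega$, containing all rays. For $t$ of limit height, the rays $t,\ t^\frown0,\ t^\frown0^\frown0,\dots$ are disjoint, since all nodes $s$ of such a ray have the same $s|\lambda=t$. There are $\aleph_1$ such $t$, so $\omega$ has degree $\aleph_1=|G|$.

## 13. No star and no tree of rays: proof of Theorem B

**Step 1. There is no $\aleph_1$-star.** This uses only the thinness of the sets $K(t)$. Suppose there is a star with center $C$, leaves $R_i$ and path sets $\mathcal P_i$ $(i<\omega_1)$. Let $\gamma$ be a countable limit ordinal with $C\subseteq U_\gamma$, and $\gamma'=\gamma+\omega$. The sets $(R_i\cup\bigcup\mathcal P_i)\setminus C$ are disjoint and connected, so for some $i$ this set misses the countable set $U_{\gamma'}$, and by (15) it lies in $\mathrm{cone}(t)$ for some $t\in T_{\gamma'}$. The infinitely many last vertices of the paths in $\mathcal P_i$ lie in $C\cap N(\mathrm{cone}(t))\subseteq U_\gamma\cap K(t)$ by (16). But $K(t)$ is the range of a strictly increasing $\omega$-sequence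 cofinal in $\lceil t\rceil^\circ$, so $U_\gamma\cap K(t)$ is finite, a contradiction. By Lemma 1 there is no connected ray graph of size $\aleph_1$.

From now on suppose that $(R_s:s\in S)$ with path sets $\mathcal P_s$ is arranged like an uncountable order tree $S$ (put $\mathcal P_{\rm root}=\emptyset$). We derive a contradiction.

**Step 2. Reduction to countable levels and height $\omega_1$.** Suppose some level $S_\alpha$ with $\alpha<\omega_1$ is uncountable. Take $\alpha$ minimal; then $\alpha>0$, and $U=\bigcup_{s\in S_{<\alpha}}R_s$ is countable. For $t\in S_\alpha$ the paths in $\mathcal P_t$ are $R_t$–$U$ paths. The graphs $R_t\cup\bigcup\mathcal P_t$ $(t\in S_\alpha)$ are disjoint outside $U$: paths from distinct sets meet only on rays, and a path of $\mathcal P_t$ meets the rays only in a vertex of $R_t$ and a vertex of $U$. Applied to $\aleph_1$ of these $t$, Lemma 2 gives an $\aleph_1$-star, contradicting Step 1. So all levels below $\omega_1$ are countable. Since $S$ is uncountable, its height is at least $\omega_1$. Restricting to the nodes of height less than $\omega_1$, a down-closed set, keeps all conditions of Definition 5. So we may assume that the height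 is exactly $\omega_1$.

**Step 3. A club of levels at which the two trees are synchronized.** Every $\mathcal P_s$ is countable, since its paths are disjoint and start on $R_s$. Every vertex is on at most one $R_s$, and every vertex on no ray is on paths of at most one $\mathcal P_s$. We claim that there is a club $E$ of limit ordinals $\alpha$ such that:

* (18) $R_s\cup\bigcup\mathcal P_s\subseteq U_\alpha$ for $s\in S_{<\alpha}$;
* (19) if $v\in U_\alpha$ lies on $R_s$, then $s\in S_{<\alpha}$;
* (20) if $v\in U_\alpha$ lies on no ray of the family but on a path of $\mathcal P_s$, then $s\in S_{<\alpha}$.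

For $\xi<\omega_1$ the sets $S_{<\xi}$ and $U_\xi$ are countable. So there is a least $f(\xi)<\omega_1$ such that $R_s\cup\bigcup\mathcal P_s\subseteq U_{f(\xi)}$ for all $s\in S_{<\xi}$, and such that every $s$ for which some $v\in U_\xi$ lies on $R_s$, or lies on no ray but on a path of $\mathcal P_s$, belongs to $S_{<f(\xi)}$. Let $E$ be the club of limit ordinals $\alpha$ with $f(\xi)<\alpha$ for all $\xi<\alpha$. As $U_\alpha=\bigcup_{\xi<\alpha}U_\xi$ and $S_{<\alpha}=\bigcup_{\xi<\alpha}S_{<\xi}$ for limit $\alpha$, (18)–(20) hold. Consequently:

**(21)** *For $\beta\in E$ and $s\in S\setminus S_{<\beta}$: $R_s\cap U_\beta=\emptyset$, and each path of $\mathcal P_s$ meets $U_\beta$ at most in its last vertex.*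

The first part is (19). If $v\in U_\beta$ is on a path of $\mathcal P_s$, then by (20) it lies on a ray, so it is an end vertex of the path; the first vertex is on $R_s$, which avoids $U_\beta$.

**Step 4. Rays above $u$ cannot be separated from $R_u$ inside a cone.** This is the rigidity that a tree arrangement forces.

**Claim.** *Let $\beta\in E$, $x\in T_\beta$, $u\in S\setminus S_{<\beta}$ with $R_u\subseteq\mathrm{cone}(x)$, and $F\subseteq\mathrm{cone}(x)$ finite. Then for all $s\ge u$ in $S$: $R_s\subseteq\mathrm{cone}(x)$, and $R_u,R_s$ have tails in the same component of $G[\mathrm{cone}(x)]-F$.*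

*Proof.* Induct on $s$; $s=u$ is trivial. Note that $s\notin S_{<\beta}$ for all $s\ge u$.

Let $s>u$ have an immediate predecessor $p\ge u$. The paths in $\mathcal P_s$ end on $R_p\subseteq\mathrm{cone}(x)$, so by (21) they avoid $U_\beta$, and so does $R_s$. By (15) they and $R_s$ lie in $\mathrm{cone}(x)$. Infinitely many disjoint ones join $R_s$ to $R_p$, and all but finitely many of these avoid $F$ and join tails of $R_s$ and $R_p$ that avoid $F$. With the induction hypothesis for $p$ this case is done.

Let $s>u$ be a limit. Only finitely many paths of $\mathcal P_s$ end on rays $R_v$ with $v\le u$; only finitely many $R_v$ meet $F$; and each $R_v$ with $v<s$ receives only finitely many paths of $\mathcal P_s$. As the paths of $\mathcal P_s$ are disjoint, some $P\in\mathcal P_s$ avoids $F$, starts on a tail of $R_s$ avoiding $F$, and ends on some $R_v$ with $u<v<s$ and $R_v\cap F=\emptyset$. By induction $R_v\subseteq\mathrm{cone}(x)$, so by (21) $P$ avoids $U_\beta$, and $P,R_s\subseteq\mathrm{cone}(x)$ by (15). By induction, all of $R_v$ lies in the component of $G[\mathrm{cone}(x)]-F$ containing a tail of $R_u$; hence so does the tail of $R_s$. $\square$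

**Step 5. The arrangement defines a selection $g$.** Let $x\in T$ with $\beta=\mathrm{ht}(x)\in E$ lie on a ray $R_u$. As $x\notin U_\beta$, (18) gives $u\notin S_{<\beta}$. By (21), $R_u\cap U_\beta=\emptyset$, so $R_u\subseteq\mathrm{cone}(x)$ by (15). By (15) again, a tail of $R_u$ lies in $\mathrm{cone}(x^\frown k)$ for a unique $k=:g(x)$. Put $g(x)=0$ for all other $x\in T$, and $h(x,n)=\{g(x)\}$.

**Step 6. The tree has outguessed $g$.** Apply (12) to $h$ and $E$ to get a limit $\alpha\in E$, and pick $s\in S_\alpha$. By (21), the connected graph consisting of $R_s$ and the paths of $\mathcal P_s$ without their last vertices misses $U_\alpha$. So it lies in $\mathrm{cone}(t)$ for some $t\in T_\alpha$. The last vertices lie on rays $R_u$ with $u<s$, so in $U_\alpha$ by (18), hence in $N(\mathrm{cone}(t))\subseteq K(t)$ by (16). There are infinitely many of them. By (12) we find $n$ such that $x=c_t(n)$ is a last vertex, $\beta=\mathrm{ht}(x)\in E$, and $\mathrm{ch}(x,t)\ne g(x)$. Let $x\in R_u$ with $u<s$. By Step 5, $u\notin S_{<\beta}$ and $R_u\subseteq\mathrm{cone}(x)$. By the Claim with $F=\{x\}$, tails of $R_u$ and $R_s$ lie in the same component of $G[\mathrm{cone}(x)]-x$.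 But $R_s\subseteq\mathrm{cone}(t)\subseteq\mathrm{cone}(x^\frown\mathrm{ch}(x,t))$, and a tail of $R_u$ lies in $\mathrm{cone}(x^\frown g(x))$. By (15), $\mathrm{ch}(x,t)=g(x)$, a contradiction. This proves Theorem B; in particular there is no family arranged like an Aronszajn tree, so (Q) fails. $\blacksquare$

## 14. Measure algebras and Cohen reals: proof of Theorem C

A *measure algebra* is a complete Boolean algebra $\mathbb B$ with a strictly positive $\sigma$-additive probability measure $\mu$, for example the Borel subsets of $[0,1]$ modulo null sets. It is ccc.

**Step 1. What the proof of Theorem B used.** Sections 12 and 13 use about $(T,c)$ only that $T$ has height $\omega_1$, countable levels and infinite branching, that each $c_t$ is strictly increasing and cofinal, (11), and the following consequence of (12):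

**(22)** *For every $g:T\to\omega$ and club $E$ there is a limit $\alpha\in E$ such that for all $t\in T_\alpha$ and all but finitely many $n$, $\mathrm{ht}(c_t(n))\in E$ and $\mathrm{ch}(c_t(n),t)\ne g(c_t(n))$.*

**Step 2. (22) survives in extensions by measure algebras.** Let $V\models\diamondsuit$, let $(T,c)$ be as in Section 11, and let $\mathbb B$ be a measure algebra with measure $\mu$. As $\mathbb B$ is ccc, $\omega_1$ is preserved, and all the listed properties other than (22) are clearly preserved. Let $\dot g,\dot E$ be names forced by $1$ to be a function $T\to\omega$ and a club in $\omega_1$. By ccc, for each $\xi<\omega_1$ there is in $V$ a countable bound $e(\xi)$ for all possible values of $\min(\dot E\setminus(\xi+1))$. Let $E'$ be the club of limit ordinals closed under $e$. At each $\alpha\in E'$ the club $\dot E$ is forced to be unbounded in $\alpha$, so $E'$ is forced to be contained in $\dot E$. Since $\sum_k\mu[\![\dot g(x)=k]\!]=1$, we can choose in $V$ finite sets $h(x,n)\subseteq\omega$ with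
$$\mu[\![\dot g(x)\notin h(x,n)]\!]<2^{-n}.$$
Let $\alpha$ be as in (12) for $h$ and $E'$. For $t\in T_\alpha$ and all large $n$, $\mathrm{ht}(c_t(n))\in E'$ and $\mathrm{ch}(c_t(n),t)\notin h(c_t(n),n)$, so $\mu[\![\dot g(c_t(n))=\mathrm{ch}(c_t(n),t)]\!]<2^{-n}$. By Borel–Cantelli the Boolean value of "$\dot g(c_t(n))=\mathrm{ch}(c_t(n),t)$ for infinitely many $n$" is $0$: for each large $m$ its measure is at most $\sum_{n\ge m}2^{-n}$. As $T_\alpha$ is countable, (22) holds in the extension, witnessed by $\alpha$. So (Q) fails there. Over $L$, where $\diamondsuit$ holds, adding $\kappa=\kappa^{\aleph_0}$ random reals gives $2^{\aleph_0}=\kappa$. This gives the first assertion and the consistency of $\neg$(Q) with $2^{\aleph_0}=\kappa$.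

**Step 3. Countable atomless posets are all alike.** For the consistency of (Q) we will use Cohen reals, and we need: every countable atomless poset $\mathbb A$ with largest element has a dense embedding $\omega^{<\omega}\to\mathbb A$ mapping the root to $1$. Here atomless means that below every element there are two incompatible ones, and longer sequences are stronger in $\omega^{<\omega}$. Enumerate $\mathbb A=\{p_n:n<\omega\}$ and build maximal antichains $A_0=\{1\},A_1,\dots$ as images of the levels of $\omega^{<\omega}$. Below each $a\in A_n$ choose an infinite maximal antichain. It exists: repeated splitting gives an infinite antichain below $a$, which extends to one maximal below $a$, and it is countable. For one $a\in A_n$ compatible with $p_n$ let it contain an element $\le p_n$: start with an infinite antichain below a common extension of $a$ and $p_n$. Let $A_{n+1}$ be the union of these antichains; it is again a maximal antichain. The union of the $A_n$ is dense, since $A_{n+1}$ contains an element $\le p_n$, and the resulting map preserves order and incompatibility.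

**Step 4. Cohen reals give $\mathrm{MA}^{\rm Coh}_{\aleph_1}$.** Let $\kappa\ge\aleph_2$ with $\kappa^{\aleph_0}=\kappa$ in $L$. Let $\mathrm{Fn}(\kappa,\omega)$ be the poset of finite partial functions from $\kappa$ to $\omega$ and $H$ a generic filter for it over $L$, so that $2^{\aleph_0}=\kappa$ in $L[H]$. In $L[H]$ let $\mathbb P=\prod_{i<\omega_1}\mathbb P_i$ be a finite-support product of countable posets with largest elements, together with $\aleph_1$ dense sets. Up to isomorphism the $\mathbb P_i$ live on subsets of $\omega$, and these data are coded by a subset of $\omega_1$. By ccc they lie in $L[H\restriction I]$ for some $I\in L$ with $|I|=\aleph_1$. Since $|\kappa\setminus I|\ge\aleph_1$, there is $J\in L$ with $J\subseteq\kappa\setminus I$ and $|J|=\aleph_1$. Identifying $J$ with $\omega_1\times\omega$, we see from the product lemma that $H\restriction J$ yields a filter that is generic over $L[H\restriction I]$ for the finite-support product of $\omega_1$ copies of $\mathrm{Fn}(\omega,\omega)$.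

Step 3 applies in $L[H\restriction I]$ to $\mathrm{Fn}(\omega,\omega)$ and to each $\mathbb P_i\times\mathrm{Fn}(\omega,\omega)$; both are countable and atomless with largest elements. The finite-support product of dense embeddings mapping largest elements to largest elements is a dense embedding. So the finite-support product of $\omega_1$ copies of $\mathrm{Fn}(\omega,\omega)$ and the finite-support product $\prod_i(\mathbb P_i\times\mathrm{Fn}(\omega,\omega))$ both have the same generic extensions as the finite-support product of $\omega_1$ copies of $\omega^{<\omega}$. Hence in $L[H]$ there is a filter generic over $L[H\restriction I]$ for $\prod_i(\mathbb P_i\times\mathrm{Fn}(\omega,\omega))$. Its projection to $\mathbb P$ is generic over $L[H\restriction I]$ and so meets all the given dense sets. Thus $\mathrm{MA}^{\rm Coh}_{\aleph_1}$ holds in $L[H]$, and by Theorem A so does (Q), together with $2^{\aleph_0}=\kappa$. $\blacksquare$
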